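\title{Ramsey numbers of expansions of trees}

\begin{abstract}
The $k$-expansion of a graph is the $k$-uniform hypergraph obtained by adding $k-2$ new vertices to each edge. We prove that for every $k\ge 3$ and $0<\delta\le1$, and all large $n$, in every red/blue coloring of the complete $k$-uniform hypergraph on $\lceil (k+\delta)n\rceil$ vertices one color class contains the $k$-expansion of every tree with $n$ edges. Together with Zhao's theorem for graphs, this shows that for every fixed $k\ge2$ the two-color Ramsey number of the $k$-expansion of a tree with $n$ edges is at most $kn+o(n)$, uniformly over all trees. The proof isolates a property of a hypergraph, stated in terms of weightings of its vertices, that one of the two colors must have, and then embeds the tree in bounded pieces by a random process whose steps come from the minimax theorem.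
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $k\ge 2$. A \emph{$k$-graph} is a hypergraph all of whose edges have $k$ vertices, and $K_N^{(k)}$ is the complete $k$-graph on $N$ vertices. The \emph{Ramsey number} $R(F)$ of a $k$-graph $F$ is the least $N$ such that every red/blue coloring of the edges of $K_N^{(k)}$ contains a monochromatic copy of $F$.

Let $T$ be a tree, in the usual sense of graphs, with $n$ edges. Its \emph{$k$-expansion} $T^{(k)}$ is the $k$-graph obtained by adding $k-2$ new vertices to each edge, different edges receiving different new vertices. The vertices of $T$ are the \emph{core vertices} of $T^{(k)}$ and the added ones are its \emph{expansion vertices}; there are $(k-1)n+1$ vertices in all. A $k$-graph of the form $T^{(k)}$ is a \emph{$k$-expansion tree}. Every such $k$-graph is a \emph{loose tree}: its edges can be ordered $e_1,\dots,e_n$ so that each $e_i$ with $i\ge2$ meets some earlier edge in exactly one vertex and has exactly $k-1$ vertices outside $e_1\cup\dots\cup e_{i-1}$. What is special about expansions is that in each edge at most two vertices lie in other edges.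

For $k=2$ we have $T^{(2)}=T$, and Zhao~\cite{Zhao} proved that $R(T)\le 2n$ for every tree $T$ with $n$ edges when $n$ is large, confirming a conjecture of Burr and Erd\H{o}s. The expansion of the path with $n$ edges is the loose path $P^{(k)}_{1,n}$. Gy\'arf\'as, S\'ark\"ozy and Szemer\'edi~\cite{GSS} proved that $R(P^{(k)}_{1,n})=(2k-1)\frac n2+o(n)$, and Omidi and Shahsiah~\cite{OS} proved that $R(P^{(k)}_{1,n})=(k-1)n+\lfloor\frac{n+1}2\rfloor$ for $k\ge8$ and $n\ge3$.

A simple coloring explains the value for paths. Let $\tau(T)$ be the least size of a \emph{vertex cover} of $T$, a set of vertices meeting every edge.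

\begin{proposition}\label{prop:lower}
For every $k\ge2$ and every tree $T$ with $n$ edges, $R(T^{(k)})\ge (k-1)n+\tau(T)$.
\end{proposition}

\begin{proof}
Take disjoint sets $A,B$ with $|A|=(k-1)n$ and $|B|=\tau(T)-1$. Color the edges inside $A$ red and all other edges on $A\cup B$ blue. A red copy of $T^{(k)}$ would need $(k-1)n+1$ vertices in $A$. In a blue copy, the vertices placed in $B$ meet every edge of $T^{(k)}$; replacing each expansion vertex among them by a core vertex of the same edge gives a vertex cover of $T$ with fewer than $\tau(T)$ vertices. Both are impossible.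
\end{proof}

The path with $n$ edges has $\tau=\lfloor\frac{n+1}2\rfloor$, so for paths Proposition~\ref{prop:lower} gives exactly the value of Omidi and Shahsiah. The smaller side of the bipartition of $T$ is a vertex cover, so $\tau(T)\le\frac{n+1}2$ always, and this coloring never gives more than $(k-\frac12)n+\frac12$. For graphs, however, stars need more. If $n$ is odd, color a pair $xy$ of elements of $\mathbb Z_{2n-1}$ red when $x-y\in\{\pm1,\dots,\pm\frac{n-1}2\}$ and blue otherwise; both colors are $(n-1)$-regular, so the star with $n$ edges has Ramsey number at least $2n$, although $\tau=1$. For general $k$, we shall see in Section~\ref{sec:stars} that about $kn$ vertices are needed, and in a fractional sense enough, to force a monochromatic expanded star at a \emph{prescribed} center. So $kn$ is the natural candidate for an upper bound that extends Zhao's, and the following question was posed in~\cite{report}.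

\medskip
\noindent\textbf{Question.} \emph{Fix $k\ge2$. Is $R(T^{(k)})\le kn+o(n)$ as $n\to\infty$, uniformly over all trees $T$ with $n$ edges?}
\medskip

The answer is yes. For $k=2$ it is Zhao's theorem, and for $k\ge3$ we prove the following.

\begin{theorem}\label{thm:main}
Let $k\ge3$ and $0<\delta\le1$. There is $n_0=n_0(k,\delta)$ such that for all $n\ge n_0$ and $N=\lceil(k+\delta)n\rceil$, in every red/blue coloring of the edges of $K_N^{(k)}$ one of the two color classes contains every $k$-expansion tree with $n$ edges.
\end{theorem}

Thus $R(T^{(k)})\le\lceil(k+\delta)n\rceil$ for every tree $T$ with $n\ge n_0(k,\delta)$ edges, and since $\delta$ is arbitrary we obtain the answer to the question.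

\begin{corollary}\label{cor:main}
For every fixed $k\ge2$, $R(T^{(k)})\le kn+o(n)$ uniformly over all trees $T$ with $n$ edges.
\end{corollary}

Section~\ref{sec:stars} treats stars, where the role of the constant $k$ and of linear programming duality can be seen in a few lines. Section~\ref{sec:rich} defines \emph{rich} hypergraphs and splits Theorem~\ref{thm:main} into a Ramsey statement (one color is rich) and an embedding statement (a rich hypergraph contains all expansion trees). The Ramsey statement is short for $k\ge4$ (Section~\ref{sec:four}) and needs a separate argument for $k=3$ (Section~\ref{sec:three}). The embedding is carried out in Section~\ref{sec:embed}.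

\section{Stars and weightings}\label{sec:stars}

For a $k$-graph $H$ on a vertex set $V$ and $y\in V$, the \emph{link} $H_y$ is the family of $(k-1)$-sets $f\subseteq V\setminus\{y\}$ with $f\cup\{y\}\in H$. The expansion of the star with $n$ edges and center $y$ is a family of $n$ pairwise disjoint sets in $H_y$. A coloring of $K_N^{(k)}$ induces a coloring of all $(k-1)$-subsets of $V\setminus\{y\}$, so finding a monochromatic star at $y$ means finding a monochromatic matching of size $n$ among these sets.

\begin{example}\label{ex:star}
Let $V=\{y\}\cup A\cup B$ with $|A|=(k-1)n-1$ and $|B|=n-1$, so $|V|=kn-1$. Color an edge through $y$ red if its other vertices lie in $A$, and blue otherwise. Then $n$ disjoint red sets do not fit in $A$, and $n$ disjoint blue sets would need $n$ vertices of $B$. So $y$ is not the center of a monochromatic star with $n$ edges. This is not a lower bound for the Ramsey number, since the star may be centered elsewhere, but it shows that an argument working at a given vertex cannot succeed with fewer than about $kn$ vertices.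
\end{example}

We now show that $kn$ vertices besides $y$ suffice for the fractional relaxation. For $w\colon Y\to[0,\infty)$ and $f\subseteq Y$ write $w(f)=\sum_{v\in f}w(v)$. A \emph{fractional matching} in a family $\mathcal F$ of subsets of $Y$ assigns numbers $x_f\ge0$ to the sets $f\in\mathcal F$ so that $\sum_{f\ni v}x_f\le1$ for all $v$; its size is $\sum_fx_f$. A \emph{fractional cover} is a function $w\ge0$ on $Y$ with $w(f)\ge1$ for all $f\in\mathcal F$; its size is $w(Y)$. By linear programming duality, the largest size of a fractional matching equals the smallest size of a fractional cover. If neither color has a large fractional matching, we are handed two small covers $w,w'$, one for each color, and a set that is light for both can have neither color. The next lemma produces such a set.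

\begin{lemma}\label{lem:columns}
Let $k\ge2$, let $B_1,\dots,B_k$ be disjoint finite nonempty sets, called columns, and let $g,g'\ge0$ be functions on their union. Put
\[
\Sigma=\sum_{j=1}^k\frac{g(B_j)}{|B_j|},\qquad \Sigma'=\sum_{j=1}^k\frac{g'(B_j)}{|B_j|}.
\]
Then there are an index $j$ and points $y_i\in B_i$ for $i\ne j$ such that $\sum_{i\ne j}g(y_i)\le\Sigma$ and $\sum_{i\ne j}g'(y_i)\le\Sigma'$.
\end{lemma}

With one function no column would have to be omitted: take a point of at most average value in each column. With two functions this fails. In a column with two points whose values $(g,g')$ are $(2,0)$ and $(0,2)$, both averages are $1$ and no point has both values at most $1$. With two such columns, $\Sigma=\Sigma'=2$ and every point qualifies. The omitted column pays for the rounding, and it is the reason why $k$, rather than $k-1$, appears in Theorem~\ref{thm:main}.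

\begin{proof}
Let $d=\sum_j|B_j|$ and consider the vectors $z=(z_y)\in\mathbb R^d$, indexed by the points of the columns, with
\[
z\ge0,\qquad \sum_{y\in B_j}z_y=1\ \ (1\le j\le k),\qquad \sum_yg(y)z_y\le\Sigma,\qquad\sum_yg'(y)z_y\le\Sigma'.
\]
They form a bounded polytope, which is nonempty because it contains the vector that is uniform on each column. Let $z$ be a vertex. At a vertex, $d$ linearly independent constraints hold with equality, and at most $k+2$ of them are not of the form $z_y=0$; so $z$ has at most $k+2$ positive coordinates. Every column has at least one. Call a column \emph{pure} if it has exactly one, at a point $y_i$. Either at most one column is not pure, or exactly two columns are not pure and each has two positive coordinates.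

In the first case omit the column that is not pure (any column if all are pure). Since $g,g'\ge0$, the points $y_i$ of the other columns satisfy both inequalities.

In the second case let $j,l$ be the two columns and put $s=\sum_{y\in B_j\cup B_l}g(y)z_y$ and $s'=\sum_{y\in B_j\cup B_l}g'(y)z_y$. If one of the four points $y$ with $z_y>0$ in these columns has $g(y)\le s$ and $g'(y)\le s'$, choose it, omit the other of the two columns, and keep the points $y_i$ of the pure columns. Suppose that no such point exists. The two points of column $j$ cannot both have $g>s$, because their $z$-average of $g$ is at most $s$; for the same reason they cannot both have $g'>s'$. As each point violates one of the inequalities, column $j$ has points $j_1,j_2$ with $z$-values $\alpha,1-\alpha\in(0,1)$ and $g(j_1)>s$, $g'(j_2)>s'$. In the same way column $l$ has points $l_1,l_2$ with $z$-values $\beta,1-\beta\in(0,1)$ and $g(l_1)>s$, $g'(l_2)>s'$. Then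
\[
s\ge\alpha g(j_1)+\beta g(l_1)>(\alpha+\beta)s,\qquad s'\ge(1-\alpha)g'(j_2)+(1-\beta)g'(l_2)>(2-\alpha-\beta)s'.
\]
Since $s,s'\ge0$, the first chain forces $\alpha+\beta<1$ and the second forces $2-\alpha-\beta<1$, a contradiction.
\end{proof}

\begin{proposition}\label{prop:fracstar}
Let $k\ge2$ and $|Y|=kn$. In every red/blue coloring of the $(k-1)$-subsets of $Y$, one color class has a fractional matching of size at least $n$.
\end{proposition}

\begin{proof}
Otherwise there are fractional covers $w$ of the red sets and $w'$ of the blue sets with $w(Y),w'(Y)<n$. Split $Y$ into $k$ columns of size $n$. Then $\Sigma=w(Y)/n<1$ and $\Sigma'=w'(Y)/n<1$, and Lemma~\ref{lem:columns} gives a $(k-1)$-set $f$ with $w(f)<1$ and $w'(f)<1$. This set is neither red nor blue.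
\end{proof}

A fractional matching of size $n$, divided by $n$, is a probability distribution on sets $f$ in which each vertex is covered with probability at most $1/n$. Drawing $n$ sets from it uses each vertex at most once \emph{on average}. Two things separate this from Theorem~\ref{thm:main}. First, the sets must be disjoint. For this we use the slack $\delta n$, and we need distributions that are spread out, which on the dual side means that every weighting admits not one light set but a positive proportion of all sets. Second, in a general tree the center moves: after placing an edge we must continue from one of its new vertices, in the same color. The next definition addresses both points.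

\section{Rich hypergraphs}\label{sec:rich}

From now on $k\ge3$ and $0<\delta\le1$ are fixed, $N=\lceil(k+\delta)n\rceil$, and $V$ is a set of $N$ vertices with a fixed linear order. Put
\[
\theta=\frac{k+\delta/2}N,\qquad\varepsilon=\frac{\delta/2}{k+\delta}.
\]
Then $0<\varepsilon<\frac12$, and $n\le N\le 2kn$ gives
\begin{equation}\label{eq:theta}
\theta n\le\frac{k+\delta/2}{k+\delta}=1-\varepsilon,\qquad\frac1N\le\theta\le\frac{2k}N .
\end{equation}
A \emph{weighting} is a probability vector $w$ on $V$, and $\Delta(V)$ is the set of weightings. A set $f\subseteq V$ is \emph{$w$-light} if $w(f)\le\theta$. The threshold $\theta$ lies strictly between $k/N$ and $1/n$. The gap above $k/N$ is used to find light sets in a coloring, and the gap below $1/n$ is used to fit $n$ edges into $V$. We often use the bound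
\begin{equation}\label{eq:meet}
\text{at most $|X|N^{k-2}$ of the $(k-1)$-subsets of $V$ meet a given set $X\subseteq V$.}
\end{equation}

Root a tree $T$ and embed $T^{(k)}$ from the root downward. If the parent of an edge sits at $y$, we choose $f\in H_y$, place the child at one vertex of $f$ and the $k-2$ expansion vertices at the others. Only the child has to be continued, so it is enough that $f$ \emph{meets} a set of vertices from which one can go on. This is where the proof uses that the hypergraph is an expansion: in a general loose tree several vertices of $f$ may have to be continued. The simplest requirement is a set $U$ such that every $y\in U$ has, for every $w$, many $w$-light sets in $H_y$ meeting $U$. For $k\ge4$ we find such a set. For $k=3$ our argument may give less, namely a set $G_w$ that depends on $w$. This is still enough, because duality will be applied to one bounded piece of the tree at a time: within a piece we may follow $G_w$, provided that the piece starts at a vertex that lies in $G_w$ for every $w$.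

\begin{definition}\label{def:rich}
Let $\gamma>0$. A $k$-graph $H$ on $V$ is \emph{$\gamma$-rich} if there are a nonempty set $A\subseteq V$ of \emph{anchors} and, for each $w\in\Delta(V)$, a set $G_w$ with $A\subseteq G_w\subseteq V$ such that
\begin{itemize}
\item[(H1)] for each $y\in G_w$, at least $\gamma N^{k-1}$ sets $f\in H_y$ are $w$-light and meet $G_w$;
\item[(H2)] for each $x\in A$, at least $\gamma N^{k-1}$ sets $f\in H_x$ meet $A$.
\end{itemize}
\end{definition}

Condition (H2) forces $A$ to have linear size, by \eqref{eq:meet}, and lets us step from an anchor to an anchor. If a nonempty set $U$ satisfies (H1) with $G_w=U$ for all $w$, then $H$ is $\gamma$-rich with $A=G_w=U$, since (H2) is then implied by (H1). In this case we say that $U$ is \emph{uniformly $\gamma$-good} for $H$.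

\begin{example}\label{ex:clique}
Let $H$ be complete on a set $U$ with $|U|\ge(k-1)N/k$. For $y\in U$ and any $w$, a uniformly random $(k-1)$-subset of $U\setminus\{y\}$ has expected weight at most $\frac{k-1}{|U|-1}\le\frac{k+\delta/4}N$ for large $N$. By Markov's inequality it is $w$-light with probability at least $1-\frac{k+\delta/4}{k+\delta/2}>0$, so $U$ is uniformly $\gamma$-good for some $\gamma=\gamma(k,\delta)>0$. If instead $|U|<(k-1)/\theta$, the weighting that is uniform on $U$ leaves no light $(k-1)$-set in $U$, and $H$ is not rich.
\end{example}

\begin{proposition}\label{prop:A}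
For every $\gamma>0$ there is $n_0(k,\delta,\gamma)$ such that for $n\ge n_0$ every $\gamma$-rich $k$-graph on $V$ contains every $k$-expansion tree with $n$ edges.
\end{proposition}

\begin{proposition}\label{prop:B}
For $k\ge4$ there is $\gamma=\gamma(k,\delta)>0$ such that, for large $n$, in every red/blue coloring of the $k$-subsets of $V$ one color class is $\gamma$-rich.
\end{proposition}

\begin{proposition}\label{prop:C}
For $k=3$ there is $\gamma=\gamma(\delta)>0$ such that, for large $n$, in every red/blue coloring of the triples of $V$ one color class is $\gamma$-rich.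
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:B} or~\ref{prop:C}, one color class is $\gamma(k,\delta)$-rich for large $n$. By Proposition~\ref{prop:A} it contains every $k$-expansion tree with $n$ edges.
\end{proof}

Given a coloring, $c$ denotes a color, $\bar c$ the other color, and $H^c$ the $k$-graph of edges of color $c$. A set $f$ \emph{has color $c$ at $y$} if $f\in H^c_y$; in particular $y\notin f$.

\section{One color is rich: the case $k\ge4$}\label{sec:four}

We first upgrade Lemma~\ref{lem:columns} from one set to a positive proportion of all sets, by applying it to small random samples of the columns. A few vertices of very large weight could spoil the sample averages, so we truncate the weights; this does not change which sets are light.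

\begin{lemma}\label{lem:robust}
There is $\gamma_0=\gamma_0(k,\delta)>0$ such that the following holds for large $N$. If $C_1,\dots,C_k\subseteq V$ are disjoint sets of size $N_0=\lfloor(N-4)/k\rfloor$ and $w,w'\in\Delta(V)$, then at least $\gamma_0N^{k-1}$ sets consisting of one vertex from each of $k-1$ of the $C_j$ are both $w$-light and $w'$-light.
\end{lemma}

\begin{proof}
Let $\bar w=\min(w,2\theta)$ and $\bar w'=\min(w',2\theta)$. If $\bar w(f)\le\theta$, then no vertex of $f$ was truncated, so $w(f)=\bar w(f)\le\theta$; the same holds for $w'$. Let $t=\lceil256k(k+1)/\delta^2\rceil$. From each $C_j$ draw $t$ uniform samples with replacement, all independently, and let $\Sigma$ be the sum over $j$ of the average of $\bar w$ over the samples from $C_j$. For large $N$ we have $1/N_0\le(k+\delta/4)/N$, so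
\[
\mathbb E\Sigma=\sum_j\frac{\bar w(C_j)}{N_0}\le\frac1{N_0}\le\frac{k+\delta/4}N,
\]
and, using $\bar w\le2\theta\le4k/N$,
\[
\operatorname{Var}\Sigma\le\frac1t\sum_j\frac1{N_0}\sum_{y\in C_j}\bar w(y)^2\le\frac{2\theta}{tN_0}\le\frac{4k(k+1)}{tN^2}.
\]
Since $\theta-\mathbb E\Sigma\ge\delta/(4N)$, Chebyshev's inequality gives $\Pr(\Sigma>\theta)\le64k(k+1)/(t\delta^2)\le\frac14$. The same holds for the sum $\Sigma'$ defined with $\bar w'$. So with probability at least $\frac12$ both sums are at most $\theta$. In that event apply Lemma~\ref{lem:columns} with $B_j$ the set of the $t$ sample indices of column $j$: some choice of an omitted column $j$ and of one sample index in each other column yields a set that is light for both weightings. There are $kt^{k-1}$ such choices, so one fixed choice succeeds with probability at least $1/(2kt^{k-1})$. The tuple it selects is uniform on $\prod_{i\ne j}C_i$, and distinct tuples are distinct sets. Hence at least $N_0^{k-1}/(2kt^{k-1})$ sets are light for both, and $N_0\ge N/(2k)$ for large $N$.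
\end{proof}

At every vertex $v$, Lemma~\ref{lem:robust} shows that one color has many light sets for all weightings. The difficulty is that the vertices of these sets may all prefer the other color. To overcome this, we assume that no set is uniformly good and find a vertex $v$ and a half $X$ of $V$ such that red sets at $v$ cannot enter $X$ and blue sets at $v$ cannot leave it. Sets meeting both $X$ and $V\setminus X$ then have no available color.

\begin{proof}[Proof of Proposition~\ref{prop:B}]
Let $\gamma=\gamma_0/2$ and suppose that neither color is $\gamma$-rich. Then no nonempty $U\subseteq V$ is uniformly $\gamma$-good for either color: for each such $U$ and each color $c$ there are $u\in U$ and $w\in\Delta(V)$ such that fewer than $\gamma N^{k-1}$ sets of color $c$ at $u$ are $w$-light and meet $U$. We say that $u$ \emph{fails for $U$} in color $c$.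

For $j=1,\dots,\lfloor N/2\rfloor$ choose successively a vertex $x_j$ that fails in blue for $U_j=V\setminus\{x_1,\dots,x_{j-1}\}$, and let $X$ be the set of these vertices. Some $v=x_j\in X$ fails for $X$ in red, with a weighting $w$. It also fails for $U_j\supseteq V\setminus X$ in blue, with a weighting $w'$. So fewer than $\gamma N^{k-1}$ red sets at $v$ are $w$-light and meet $X$, and fewer than $\gamma N^{k-1}$ blue sets at $v$ are $w'$-light and meet $V\setminus X$. Every $(k-1)$-subset of $V\setminus\{v\}$ is red or blue at $v$. Hence fewer than $2\gamma N^{k-1}=\gamma_0N^{k-1}$ such sets meet both $X$ and $V\setminus X$ and are light for both $w$ and $w'$.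

Since $k\ge4$, we have $2N_0\le\frac N2-2\le|X\setminus\{v\}|$ and $2N_0\le|V\setminus X|$; also $kN_0\le N-4$. So there are disjoint sets $C_1,\dots,C_k\subseteq V\setminus\{v\}$ of size $N_0$ with $C_1,C_2\subseteq X$ and $C_3,C_4\subseteq V\setminus X$. A set as in Lemma~\ref{lem:robust} misses only one column, so it meets both $X$ and $V\setminus X$. There are at least $\gamma_0N^{k-1}$ of them, a contradiction.
\end{proof}

\begin{remark}\label{rem:three}
For $k=3$ the last step is false. Split $X$ into two parts of size at most $(N+2)/4$, and let $w,w'$ be uniform on the two parts. Each vertex of $X$ then has weight at least $4/(N+2)>3.5/N\ge\theta$ in $w$ or in $w'$ when $N>14$, so no pair meeting $X$ is light for both. Changing the size of $X$ does not help, since one of $X$ and $V\setminus X$ always has at most $N/2$ vertices.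
\end{remark}

\section{One color is rich: the case $k=3$}\label{sec:three}

Here the sets $f$ are pairs. This case has a compensating advantage: fractional covers of graphs can be rounded to the values $0,\frac12,1$, so arbitrary weightings can be replaced by pairs of subsets of $V$. Put
\[
a=\min\Bigl\{\frac1{20},\frac\delta{9+2\delta}\Bigr\},\qquad\xi=\frac{a^2}{200},\qquad\gamma=\frac{\xi^2}{1000},\qquad\kappa=\frac{4\sqrt\gamma}a .
\]
We shall use
\begin{equation}\label{eq:const}
\sqrt\gamma<\frac\xi{31}=\frac{a^2}{6200},\qquad\kappa<\frac a8,\qquad\gamma<\frac{a^4}{10^7},\qquad4\sqrt\xi<0.015 .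
\end{equation}
Throughout the section $N$ is large in terms of $\delta$. For $X,Y\subseteq V$, the number of pairs $\{x,y\}$ with $x\in X$, $y\in Y$, $x\ne y$ is at least $\frac12|X|(|Y|-1)$, and it is $|X||Y|$ if $X$ and $Y$ are disjoint.

\subsection{Rounding the weightings}

Call $(S,Z)$ \emph{admissible} if $S,Z\subseteq V$ are disjoint and $|Z|\ge|S|+(\frac13+a)N$. Let $K(S,Z)$ be the set of pairs that avoid $S$ and meet $Z$. One should think of $S$ as the vertices that are too heavy to use, of $Z$ as the vertices of weight zero, and of the rest as vertices of half weight, no two of which may be used together. The two extremes are $S=\emptyset$ with $|Z|$ slightly above $N/3$, which models a weighting uniform on about $2N/3$ vertices, and $Z=V\setminus S$ with $|S|$ slightly below $N/3$, which models a weighting uniform on $S$.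

\begin{lemma}\label{lem:round}
For every $w\in\Delta(V)$ there is an admissible $(S,Z)$ such that all pairs in $K(S,Z)$ are $w$-light.
\end{lemma}

\begin{proof}
Let $\Gamma$ be the graph of pairs that are not $w$-light. Form the bipartite graph $\Gamma_2$ on $V\times\{1,2\}$ with the two edges $(u,1)(v,2)$ and $(v,1)(u,2)$ for each $uv\in\Gamma$. Give $(u,1)$ and $(u,2)$ the weight $w(u)/\theta$. Each edge of $\Gamma_2$ has weight more than $1$ and the total weight is $2/\theta$, so a matching in $\Gamma_2$ has at most $2/\theta$ edges. By K\"onig's theorem (in a bipartite graph the smallest vertex cover and the largest matching have the same size) there is a vertex cover $(C_1\times\{1\})\cup(C_2\times\{2\})$ with $|C_1|+|C_2|\le2/\theta$. Let $h=\frac12(1_{C_1}+1_{C_2})$. For $uv\in\Gamma$, adding $1_{C_1}(u)+1_{C_2}(v)\ge1$ and $1_{C_1}(v)+1_{C_2}(u)\ge1$ gives $h(u)+h(v)\ge1$. Put $S=h^{-1}(1)$ and $Z=h^{-1}(0)$. A pair in $K(S,Z)$ has $h$-value at most $\frac12$, so it is not in $\Gamma$. Finally $\frac12(N+|S|-|Z|)=h(V)\le1/\theta=N/(3+\delta/2)$, which gives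
\[
|Z|-|S|\ge\frac{1+\delta/2}{3+\delta/2}N=\Bigl(\frac13+\frac\delta{9+3\delta/2}\Bigr)N\ge\Bigl(\frac13+a\Bigr)N.\qedhere
\]
\end{proof}

Any two families $K(S,Z)$ overlap in many pairs, and we know where these pairs are. This takes the place of Lemma~\ref{lem:robust}.

\begin{lemma}\label{lem:overlap}
Let $(S,Z)$ and $(S',Z')$ be admissible. Then
\begin{itemize}
\item[(i)] $|S|\le(\frac13-\frac a2)N$ and $|V\setminus(S\cup S')|\ge N/3$;
\item[(ii)] $|Z\setminus S'|\ge|S|-|S'|+(\frac13+a)N\ge\frac32aN$;
\item[(iii)] every pair $\{p,q\}$ of distinct vertices $p\in Z\setminus S'$, $q\in Z'\setminus S$ lies in $K(S,Z)\cap K(S',Z')$.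
\end{itemize}
\end{lemma}

\begin{proof}
From $|S|+|Z|\le N$ we get $2|S|\le(\frac23-a)N$, which gives (i). For (ii) use $|Z\setminus S'|\ge|Z|-|S'|$ and then (i) for $S'$. In (iii), both $p$ and $q$ avoid $S\cup S'$, and the pair meets both $Z$ and $Z'$.
\end{proof}

\subsection{The largest candidates for $G_w$ and $A$}

Fix a coloring. For a color $c$ and an admissible $(S,Z)$, consider the sets $G\subseteq V$ such that each $y\in G$ has at least $\gamma N^2$ pairs in $K(S,Z)$ that have color $c$ at $y$ and meet $G$. A union of such sets is again such a set, so there is a largest one, possibly empty, denoted $G^c(S,Z)$. Two descriptions of its complement will be used. Write $G=G^c(S,Z)$.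

\emph{Removal order.} Start with $U=V$ and, as long as possible, remove from $U$ a vertex $y$ with fewer than $\gamma N^2$ pairs in $K(S,Z)$ of color $c$ at $y$ meeting $U$; let $U_y$ be the set $U$ just before $y$ is removed. No vertex of $G$ is ever removed, because $U\supseteq G$ is preserved, and the final set has the defining property. So the removed vertices are exactly those of $V\setminus G$.

\emph{Maximality.} If $y\notin G$, then $G\cup\{y\}$ does not have the defining property, and only $y$ can violate it. Hence
\begin{equation}\label{eq:max}
\text{if $y\notin G$, fewer than $\gamma N^2$ pairs in $K(S,Z)$ of color $c$ at $y$ meet $G$.}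
\end{equation}

Let $A^c$ be the intersection of the sets $G^c(S,Z)$ over all admissible $(S,Z)$. Lemma~\ref{lem:round} gives two criteria for richness.
\begin{itemize}
\item[(R1)] If a nonempty $A\subseteq A^c$ satisfies (H2) for $H^c$, then $H^c$ is $\gamma$-rich: take $G_w=G^c(S,Z)$ with $(S,Z)$ obtained from $w$.
\item[(R2)] If $U\ne\emptyset$ and, for all $u\in U$ and all admissible $(S',Z')$, at least $\gamma N^2$ pairs in $K(S',Z')$ of color $c$ at $u$ meet $U$, then $U$ is uniformly $\gamma$-good for $H^c$, so $H^c$ is $\gamma$-rich.
\end{itemize}

The plan is to show that, if neither color is rich, the sets $A^c$ for the two colors cover $V$; the larger one then yields richness of one color through (R1) or of the other through (R2). A vertex outside both sets is, by \eqref{eq:max}, poor in red pairs meeting one set $G$ and poor in blue pairs meeting another set $G'$. To contradict Lemma~\ref{lem:overlap}(iii) we must know that almost all pairs in $K(S,Z)$ meet $G$, that is, that $G^c(S,Z)$ contains almost all of $Z$. This is the heart of the matter (Lemma~\ref{lem:step1}). We prepare it by translating the removal order into a statement about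 triples.

\begin{lemma}\label{lem:sparse}
Let $(S,Z)$ be admissible and $G=G^c(S,Z)$. At most $\gamma N^3$ triples $e\subseteq V\setminus S$ of color $c$ satisfy one of
\begin{itemize}
\item[(a)] $|e\cap Z|\ge2$ and $e\not\subseteq G$;
\item[(b)] $|e\cap Z|=1$ and $e\setminus Z\not\subseteq G$.
\end{itemize}
\end{lemma}

\begin{proof}
In case (a), $e\setminus\{y\}\in K(S,Z)$ for every $y\in e$; let $y$ be the first vertex of $e$ to be removed. Then $e\setminus\{y\}\subseteq U_y$. In case (b), let $e\setminus Z=\{p,p'\}$; both $e\setminus\{p\}$ and $e\setminus\{p'\}$ lie in $K(S,Z)$. Let $y$ be the first of $p,p'$ to be removed; the other one lies in $U_y$. In both cases $e\setminus\{y\}$ is a pair in $K(S,Z)$ of color $c$ at $y$ that meets $U_y$, and there are fewer than $\gamma N^2$ such pairs for each removed $y$. Since $y$ and the pair determine $e$, the bound follows by summing over $y$.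
\end{proof}

If $Z\setminus G$ is very large, color $c$ is nearly absent around it and the other color wins outright. The size $N/3$ in the next lemma is what prevents a set $S'$ from swallowing $D$, by Lemma~\ref{lem:overlap}(i).

\begin{lemma}\label{lem:bigD}
Let $(S,Z)$ be admissible and $D\subseteq Z$ with $|D|\ge N/3$. Suppose that at most $\gamma N^3$ triples $e\subseteq V\setminus S$ with $|e\cap Z|\ge2$ and $e\cap D\ne\emptyset$ have color $c$. Then $H^{\bar c}$ is $\gamma$-rich.
\end{lemma}

\begin{proof}
Let $Z_{\mathrm{bad}}$ be the set of $u\in Z$ at which more than $\sqrt\gamma N^2$ pairs $\{d,p\}$ with $d\in D$, $p\in V\setminus S$ have color $c$. Each such pair together with $u$ forms a triple as in the hypothesis, and a triple arises from at most three vertices $u$. So $|Z_{\mathrm{bad}}|\sqrt\gamma N^2\le3\gamma N^3$, that is, $|Z_{\mathrm{bad}}|\le3\sqrt\gamma N$. Let $U=Z\setminus Z_{\mathrm{bad}}$, which is nonempty as $|Z|\ge N/3$. We verify (R2) for $\bar c$. Let $u\in U$ and let $(S',Z')$ be admissible.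

There are at least $a^2N^2/4$ pairs $\{d,p\}\in K(S',Z')$ with $d\in D$ and $p\in V\setminus S$. Indeed, if $|D\cap Z'|\ge aN/4$, take $d\in D\cap Z'$ and $p\in V\setminus(S\cup S')$ with $p\ne d$; by Lemma~\ref{lem:overlap}(i) this gives at least $\frac12\cdot\frac{aN}4(\frac N3-1)\ge aN^2/30\ge a^2N^2/4$ pairs. Otherwise $|D\setminus(S'\cup Z')|\ge\frac N3-(\frac13-\frac a2)N-\frac{aN}4=\frac{aN}4$. Take $d$ in this set and $p\in Z'\setminus S$, a set disjoint from it and of size at least $aN$ by Lemma~\ref{lem:overlap}(ii); this again gives at least $a^2N^2/4$ pairs.

Discard the pairs containing $u$ (at most $N$), those of color $c$ at $u$ (at most $\sqrt\gamma N^2$), and those meeting $Z_{\mathrm{bad}}$ (at most $3\sqrt\gamma N^2$, by \eqref{eq:meet}). Since $4\sqrt\gamma+\gamma<a^2/8$, at least $\gamma N^2$ pairs remain. They have color $\bar c$ at $u$ and contain a vertex $d\in D\setminus Z_{\mathrm{bad}}\subseteq U$.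
\end{proof}

\subsection{$G^c(S,Z)$ contains almost all of $Z$}

Call an admissible $(S,Z)$ \emph{$c$-deficient} if $|Z\setminus G^c(S,Z)|\ge\xi N$. A deficiency in one color, even a small one, produces a large deficiency in the other color with a smaller set $S$.

\begin{lemma}\label{lem:switch}
Suppose that neither color is $\gamma$-rich, and let $(S,Z)$ be $c$-deficient. Then there is an admissible $(\tilde S,\tilde Z)$ such that, with $\tilde G=G^{\bar c}(\tilde S,\tilde Z)$,
\[
|(Z\setminus\tilde S)\cap\tilde G|\le\kappa N,\qquad|\tilde S|<|S|,\qquad|\tilde Z\setminus\tilde G|\ge|\tilde S|+aN .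
\]
\end{lemma}

\begin{proof}
Let $D=Z\setminus G^c(S,Z)$, and let $D^\circ$ be the set of $d\in D$ at which at most $\sqrt\gamma N^2$ pairs in $K(S,Z)$ have color $c$. If $d\in D$ and $f\in K(S,Z)$ has color $c$ at $d$, then $f\cup\{d\}$ is a triple as in Lemma~\ref{lem:sparse}(a), and each triple arises from at most three $d$. So $|D\setminus D^\circ|\le3\sqrt\gamma N\le\xi N/2$ and $|D^\circ|\ge\xi N/2$.

The set $D^\circ$ satisfies (H2) for $H^{\bar c}$. Indeed, for $x\in D^\circ$ the pairs $\{y,p\}$ with $y\in D^\circ\setminus\{x\}$ and $p\in V\setminus(S\cup\{x,y\})$ lie in $K(S,Z)$, and since $|V\setminus S|\ge2N/3$ there are at least $\frac12(\frac{\xi N}2-1)(\frac{2N}3-2)\ge\xi N^2/8$ of them. All but $\sqrt\gamma N^2$ have color $\bar c$ at $x$, and $\xi/8-\sqrt\gamma\ge\gamma$. As $H^{\bar c}$ is not $\gamma$-rich, (R1) shows that $D^\circ\not\subseteq A^{\bar c}$.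

So there are $d\in D^\circ$ and an admissible $(\tilde S,\tilde Z)$ with $d\notin\tilde G$. Consider the pairs in $K(S,Z)\cap K(\tilde S,\tilde Z)$ that meet $\tilde G$. At most $N$ contain $d$, at most $\sqrt\gamma N^2$ have color $c$ at $d$ because $d\in D^\circ$, and fewer than $\gamma N^2$ have color $\bar c$ at $d$ by \eqref{eq:max}. In total there are at most $2\sqrt\gamma N^2$. Let $Q$ be $(Z\setminus\tilde S)\cap\tilde G$ or $(\tilde Z\setminus S)\cap\tilde G$. Pair each vertex of $Q$ with the vertices of $\tilde Z\setminus S$ or of $Z\setminus\tilde S$, respectively. By Lemma~\ref{lem:overlap}(ii),(iii) this gives at least $\frac12|Q|(\frac32aN-1)\ge\frac12|Q|aN$ pairs of the kind just counted. So $|Q|\le4\sqrt\gamma N/a=\kappa N$ in both cases, which proves the first inequality and, with Lemma~\ref{lem:overlap}(ii) and $\kappa\le a/2$, gives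
\begin{equation}\label{eq:tilde}
|\tilde Z\setminus\tilde G|\ge|\tilde Z\setminus S|-\kappa N\ge|\tilde S|-|S|+\Bigl(\frac13+\frac a2\Bigr)N .
\end{equation}
If $|\tilde S|\ge|S|$, then $|\tilde Z\setminus\tilde G|\ge N/3$. By Lemma~\ref{lem:sparse}(a) for $(\tilde S,\tilde Z)$ and $\bar c$, the hypothesis of Lemma~\ref{lem:bigD} holds for $(\tilde S,\tilde Z)$, the set $\tilde Z\setminus\tilde G$ and the color $\bar c$, so $H^c$ is $\gamma$-rich, contrary to assumption. Hence $|\tilde S|<|S|$. The last inequality follows from \eqref{eq:tilde} and $|S|\le(\frac13-\frac a2)N$.
\end{proof}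

We apply the lemma twice. The first application gives a deficiency $D_2$ that is larger than $S_2$; the second gives a set $S_3$ smaller than $S_2$, which therefore cannot cover $D_2$. The uncovered part of $D_2$ lies in many triples that can have neither color.

\begin{lemma}\label{lem:step1}
Suppose that neither color is $\gamma$-rich. Then $|Z\setminus G^c(S,Z)|<\xi N$ for both colors $c$ and all admissible $(S,Z)$.
\end{lemma}

\begin{proof}
Suppose that $(S_1,Z_1)$ is $c$-deficient. Lemma~\ref{lem:switch} gives an admissible $(S_2,Z_2)$ such that $D_2=Z_2\setminus G^{\bar c}(S_2,Z_2)$ has $|D_2|\ge|S_2|+aN\ge\xi N$. So $(S_2,Z_2)$ is $\bar c$-deficient, and Lemma~\ref{lem:switch} gives an admissible $(S_3,Z_3)$ such that, with $G_3=G^c(S_3,Z_3)$, we have $|S_3|<|S_2|$ and $|(Z_2\setminus S_3)\cap G_3|\le\kappa N$. Put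
\[
D'=D_2\setminus(S_3\cup G_3),\qquad P=Z_2\setminus(S_3\cup G_3),\qquad Q=Z_3\setminus S_2 .
\]
Since $D_2\subseteq Z_2$, we have $|D'|\ge|D_2|-|S_3|-\kappa N\ge aN-\kappa N\ge aN/2$. By Lemma~\ref{lem:overlap}(ii), $|P|\ge\frac32aN-\kappa N\ge aN$ and $|Q|\ge aN$. Consider the triples $e=\{d,p,q\}$ of distinct vertices $d\in D'$, $p\in P$, $q\in Q$. There are at least $\frac{aN}2(aN-1)(aN-2)\ge a^3N^3/4$ ordered choices and each triple arises from at most six, so there are at least $a^3N^3/24>2\gamma N^3$ such triples.

Each such $e$ avoids $S_2$, contains $d,p\in Z_2$, and contains $d\notin G^{\bar c}(S_2,Z_2)$. By Lemma~\ref{lem:sparse}(a) for $(S_2,Z_2)$, at most $\gamma N^3$ of them have color $\bar c$. Each such $e$ also avoids $S_3$, contains $q\in Z_3$, and has $d,p\notin G_3$. If $|e\cap Z_3|\ge2$, it is of type (a) in Lemma~\ref{lem:sparse} for $(S_3,Z_3)$ and $c$; otherwise $e\setminus Z_3=\{d,p\}$ and it is of type (b). So at most $\gamma N^3$ of them have color $c$. This leaves at most $2\gamma N^3$ triples, a contradiction.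
\end{proof}

\subsection{Finding the anchors}

Write $A^{R}$ and $A^{B}$ for the sets $A^c$ with $c$ red and blue.

\begin{lemma}\label{lem:cover}
Suppose that neither color is $\gamma$-rich. Then $V=A^R\cup A^B$.
\end{lemma}

\begin{proof}
Let $v\notin A^c$, and take an admissible $(S,Z)$ with $v\notin G=G^c(S,Z)$. By \eqref{eq:max}, fewer than $\gamma N^2$ pairs in $K(S,Z)$ of color $c$ at $v$ meet $G$. A pair in $K(S,Z)$ that avoids $G$ contains a vertex of $Z\setminus G$, so by Lemma~\ref{lem:step1} and \eqref{eq:meet} there are at most $\xi N^2$ such pairs. Thus at most $(\gamma+\xi)N^2$ pairs in $K(S,Z)$ have color $c$ at $v$.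

If $v\notin A^R\cup A^B$, we obtain $(S,Z)$ for red and $(S',Z')$ for blue. A pair in $K(S,Z)\cap K(S',Z')$ contains $v$ or is red or blue at $v$, so there are at most $2(\gamma+\xi)N^2+N<a^2N^2/3$ such pairs. By Lemma~\ref{lem:overlap}(ii),(iii) there are at least $\frac12\cdot\frac32aN(\frac32aN-1)\ge a^2N^2/3$, a contradiction.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:C}]
Suppose that neither color is $\gamma$-rich. By Lemma~\ref{lem:cover} we may assume $|A^R|\ge N/2$. Only (H2) is missing for red, so we count the red triples with at least two vertices in $A^R$.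

Suppose first that there are at least $\xi N^3$ of them. Start with $A=A^R$ and repeatedly delete from $A$ a vertex $x$ at which fewer than $\xi N^2$ red pairs meet $A$. A red triple that has at least two vertices in $A$ before the deletion but not after it consists of $x$ and such a pair. So each deletion destroys fewer than $\xi N^2$ of these triples, at most $N$ deletions destroy fewer than $\xi N^3$, and the process stops with $A\ne\emptyset$. This $A\subseteq A^R$ satisfies (H2) because $\xi\ge\gamma$, so red is $\gamma$-rich by (R1), a contradiction.

So there are fewer than $\xi N^3$ such triples, and blue dominates around the large set $A^R$. Let $U$ be the set of $u\in A^R$ at which at most $\sqrt\xi N^2$ red pairs meet $A^R$. Such a pair together with $u$ is one of the triples counted, and each triple arises from at most three $u$; so $|A^R\setminus U|\le3\sqrt\xi N<N/2$ and $U\ne\emptyset$. We verify (R2) for blue. Let $u\in U$ and let $(S',Z')$ be admissible. Then $|A^R\setminus S'|\ge\frac N2-\frac N3=\frac N6$ and $|Z'|\ge\frac N3$. The pairs $\{y,q\}$ of distinct vertices $y\in A^R\setminus S'$, $q\in Z'$ lie in $K(S',Z')$, and there are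 at least $\frac12\cdot\frac N6(\frac N3-1)\ge N^2/40$ of them. Discard those containing $u$ (at most $N$), those that are red at $u$ (at most $\sqrt\xi N^2$), and those meeting $A^R\setminus U$ (at most $3\sqrt\xi N^2$). By \eqref{eq:const}, at least $(0.025-0.015)N^2-N\ge\gamma N^2$ pairs remain. They are blue at $u$ and contain $y\in U$. So blue is $\gamma$-rich, the final contradiction.
\end{proof}

\section{Embedding expansion trees in rich hypergraphs}\label{sec:embed}

We prove Proposition~\ref{prop:A}. Let $H$ be $\gamma$-rich with anchors $A$ and sets $G_w$. We may assume $\gamma\le1$, since a link has at most $N^{k-1}$ sets. All constants, including those in $O(\cdot)$ and $\Omega(\cdot)$, depend only on $k,\delta,\gamma$, and $N$ is large.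

The tree is cut into pieces of bounded size, each starting at an anchor. For each piece, (H1) and the minimax theorem give a random embedding that uses every vertex of $V$ with probability about $\theta$ per edge. The pieces are then embedded one after another by a random process. The first difficulty is that a piece must end at an anchor, where the next pieces start, whereas (H1) only keeps us inside $G_w$.

\subsection{Returning to the anchors}

We classify vertices by the number of steps in which $A$ can be reached in many ways. At some level this classification almost stops growing; the vertices reached by then send few edges to the rest, so after deleting a small set we can follow (H1) without ever leaving them.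

\begin{lemma}\label{lem:clean}
Let $L=\lceil8/\gamma\rceil$ and $\eta=\frac14\gamma(\gamma/32k)^L$. There are sets $V^*\subseteq V$, $A^*\ne\emptyset$ and $G^*_w$ for $w\in\Delta(V)$, and a rank function $\rho\colon V^*\to\{0,\dots,L\}$, such that
\begin{itemize}
\item[(i)] $A^*\subseteq G^*_w\subseteq V^*$ for all $w$, and $A^*=\{y\in V^*:\rho(y)=0\}$;
\item[(ii)] for each $y\in G^*_w$, at least $\eta N^{k-1}$ sets $f\in H_y$ are $w$-light and meet $G^*_w$;
\item[(iii)] for each $y\in V^*$, at least $\eta N^{k-1}$ sets $f\in H_y$ contain a vertex $z\in V^*$ with $\rho(z)\le\max(\rho(y)-1,0)$.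
\end{itemize}
\end{lemma}

\begin{proof}
Let $\eta_i=\gamma(\gamma/32k)^i$, so $\gamma=\eta_0\ge\eta_1\ge\dots\ge\eta_L=4\eta$. Let $A_0=A$, and let $A_{i+1}$ consist of $A_i$ and all $y$ such that at least $\eta_{i+1}N^{k-1}$ sets in $H_y$ meet $A_i$. The sets $A_{i+1}\setminus A_i$ for $0\le i<L$ are disjoint, so there is $j<L$ with $|A_{j+1}\setminus A_j|\le N/L\le\gamma N/8$. Let $O=V\setminus A_{j+1}$. An edge meeting both $O$ and $A_j$ consists of some $z\in O$ and a set in $H_z$ meeting $A_j$; each $z\in O$ has fewer than $\eta_{j+1}N^{k-1}$ such sets, so at most $\eta_{j+1}N^k$ edges meet both $O$ and $A_j$. Let $E$ be the set of $y\in A_j$ such that at least $\frac\gamma4N^{k-1}$ sets in $H_y$ meet $O$. Each such set with $y$ forms one of these edges, and an edge arises from at most $k$ vertices $y$, so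
\[
|E|\le\frac{4k\eta_{j+1}}\gamma N=\frac{\eta_j}8N\le\frac\gamma8N .
\]
Put $V^*=A_j\setminus E$, $A^*=A\setminus E$, $G^*_w=G_w\cap V^*$, and $\rho(y)=\min\{i:y\in A_i\}$ for $y\in V^*$.

(i) By (H2) and \eqref{eq:meet}, $|A|\ge\gamma N>|E|$, so $A^*\ne\emptyset$. The rest follows from $A\subseteq A_j$ and $A\subseteq G_w$.

(ii) Let $y\in G^*_w$. Of the at least $\gamma N^{k-1}$ sets given by (H1), fewer than $\frac\gamma4N^{k-1}$ meet $O$ since $y\in A_j\setminus E$, and by \eqref{eq:meet} at most $\frac\gamma8N^{k-1}$ meet $A_{j+1}\setminus A_j$ and at most $\frac\gamma8N^{k-1}$ meet $E$. The remaining at least $\frac\gamma2N^{k-1}$ sets lie in $V^*$ and meet $G_w$, so they meet $G^*_w$.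

(iii) Let $i=\rho(y)\le j$. If $i\ge1$, then $y\in A_i\setminus A_{i-1}$, so at least $\eta_iN^{k-1}\ge\eta_jN^{k-1}$ sets in $H_y$ meet $A_{i-1}$. If $i=0$, then by (H2) at least $\gamma N^{k-1}\ge\eta_jN^{k-1}$ sets in $H_y$ meet $A_0$. Discarding the at most $\frac{\eta_j}8N^{k-1}$ sets that meet $E$ leaves at least $\eta N^{k-1}$ sets, each containing a vertex $z\in A_{\max(i-1,0)}\setminus E\subseteq V^*$.
\end{proof}

\subsection{Pieces and their random embeddings}

The sets in (iii) lead back to $A^*$ in $L$ steps, but they need not be light. We can only avoid the vertices of very large weight, which bounds the weight of a set by $2(k-1)/(\eta N)$, a constant multiple of $\theta$. Once we have used such a step we have left $G^*_w$, so everything below it in the piece must also be embedded by (iii). This dictates the following definition.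

A \emph{piece} is a rooted tree with $q\ge1$ edges, with at most one \emph{marked} vertex and with its edges declared \emph{cheap} or \emph{expensive}, of one of three kinds.
\begin{itemize}
\item A \emph{pendant piece} is any rooted tree without marked vertex; all its edges are cheap.
\item A \emph{short connector} is a single expensive edge from the root to a marked vertex.
\item A \emph{long connector} (Figure~\ref{fig:connector}) is a path $v_0v_1\dots v_t$ with $t\ge L$, root $v_0$ and marked leaf $v_t$, together with further trees hanging from $v_1,\dots,v_{t-1}$. The expensive edges are the last $L$ edges of the path and the edges of the trees hanging from $v_{t-L+1},\dots,v_{t-1}$.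
\end{itemize}
In every piece, the upper endpoint of a cheap edge is the root or the lower endpoint of a cheap edge.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25]
\draw[thick] (0,0)--(1,0)--(2,0)--(3,0);
\draw[thick] (1,0)--(1,-0.7);
\draw[thick] (3,0)--(3,-0.7)--(3,-1.4);
\draw[thick,dashed] (3,0)--(4,0)--(5,0)--(6,0);
\draw[thick,dashed] (4,0)--(3.7,-0.7);
\draw[thick,dashed] (4,0)--(4.3,-0.7);
\draw[thick,dashed] (5,0)--(5,-0.7);
\fill (0,0) circle (0.06) (1,0) circle (0.06) (2,0) circle (0.06) (3,0) circle (0.06) (4,0) circle (0.06) (5,0) circle (0.06) (6,0) circle (0.06);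
\fill (1,-0.7) circle (0.06) (3,-0.7) circle (0.06) (3,-1.4) circle (0.06) (3.7,-0.7) circle (0.06) (4.3,-0.7) circle (0.06) (5,-0.7) circle (0.06);
\draw (0,0) circle (0.13) (6,0) circle (0.13);
\node at (0,0.35) {$v_0$}; \node at (1,0.35) {$v_1$}; \node at (2,0.35) {$v_2$}; \node at (3,0.35) {$v_3$};
\node at (4,0.35) {$v_4$}; \node at (5,0.35) {$v_5$}; \node at (6,0.35) {$v_6$};
\node at (3,0.75) {\small $\rho\le3$}; \node at (4,0.75) {\small $\rho\le2$}; \node at (5,0.75) {\small $\rho\le1$}; \node at (6,0.75) {\small $\rho=0$};
\end{tikzpicture}
\caption{A long connector with path length $t=6$, drawn for $L=3$. Solid edges are cheap and are embedded by light sets; dashed edges are expensive and lower the rank $\rho$ of the host vertex. The circled root $v_0$ and marked vertex $v_6$ are both placed at vertices of rank $0$.}\label{fig:connector}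
\end{figure}

For a piece $P$ with $q$ edges, of which $q'$ are expensive, put
\[
m(P)=(k-1)q,\qquad\beta(P)=(q-q')\theta+q'\,\frac{2(k-1)}{\eta N}.
\]
By \eqref{eq:theta}, $\beta(P)\ge1/N$. For $x\in A^*$ let $\Phi_{x,P}$ be the set of embeddings $\varphi$ of $P^{(k)}$ into $H$ (injective maps on vertices that send edges to edges) that map the root to $x$ and the marked vertex, if any, into $A^*$. Let $\operatorname{new}(\varphi)$ be the image of $\varphi$ without $x$; it has $m(P)$ vertices.

We use von Neumann's minimax theorem in this form: if $\mathcal X,\mathcal Y$ are nonempty compact convex subsets of Euclidean spaces and $\pi$ is bilinear, then $\min_{\mu\in\mathcal Y}\max_{w\in\mathcal X}\pi(w,\mu)=\max_{w\in\mathcal X}\min_{\mu\in\mathcal Y}\pi(w,\mu)$.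

\begin{lemma}\label{lem:spread}
Let $M_0\ge1$ and $C_0=(4/\eta)^{M_0}$. For large $N$, every piece $P$ with at most $M_0$ edges and every $x\in A^*$, there is a probability distribution $\mu_{x,P}$ on $\Phi_{x,P}$ such that, with $m=m(P)$,
\[
\mu_{x,P}(\varphi)\le C_0N^{-m}\ \text{ for all }\varphi,\qquad\mu_{x,P}\bigl(v\in\operatorname{new}(\varphi)\bigr)\le\beta(P)\ \text{ for all }v\in V.
\]
\end{lemma}

\begin{proof}
Fix $w\in\Delta(V)$. We show that at least $N^m/C_0$ embeddings $\varphi\in\Phi_{x,P}$ have $w(\operatorname{new}(\varphi))\le\beta(P)$. Embed the edges in a fixed order, each after the edge above it. For an edge whose upper endpoint is placed at $y$, choose $f\in H_y$ disjoint from all vertices used so far, place the lower endpoint at the first vertex of $f$ that is allowed by the rule below, and place the $k-2$ expansion vertices at the other vertices of $f$ in increasing order.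

For a cheap edge, $y\in G^*_w$: the root is at $x\in A^*\subseteq G^*_w$, and lower endpoints of cheap edges will be placed in $G^*_w$. Choose $f$ as in Lemma~\ref{lem:clean}(ii); the allowed vertices are those of $f\cap G^*_w$. Here $w(f)\le\theta$, and there are at least $\eta N^{k-1}$ such sets.

For an expensive edge, $y\in V^*$, since all lower endpoints are placed in $V^*$. Choose $f$ as in Lemma~\ref{lem:clean}(iii) containing no vertex of weight above $2/(\eta N)$; the allowed vertices are the $z\in f\cap V^*$ with $\rho(z)\le\max(\rho(y)-1,0)$. Fewer than $\eta N/2$ vertices have weight above $2/(\eta N)$, so by \eqref{eq:meet} there are at least $\frac\eta2N^{k-1}$ such sets, and each has $w(f)\le2(k-1)/(\eta N)$.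

The marked vertex lands in $A^*$. In a short connector the root has rank $0$, so the marked vertex gets rank $0$. In a long connector $v_{t-L}$ is placed at a vertex of rank at most $L$, so $v_{t-L+i}$ is placed at a vertex of rank at most $L-i$ for $0\le i\le L$, and $v_t$ gets rank $0$.

At most $(k-1)M_0+1$ vertices are used at any time, so avoiding them excludes at most $\frac\eta4N^{k-1}$ sets, and each step has at least $\frac\eta4N^{k-1}$ choices. The embedding determines the sets $f$, so we obtain at least $(\eta/4)^qN^{(k-1)q}\ge N^m/C_0$ different embeddings, each with $w(\operatorname{new}(\varphi))=\sum_fw(f)\le\beta(P)$.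

Let $\mathcal Y$ be the compact convex set of probability distributions $\mu$ on $\Phi_{x,P}$ with $\mu(\varphi)\le C_0N^{-m}$ for all $\varphi$, and let
\[
\pi(w,\mu)=\sum_vw(v)\,\mu\bigl(v\in\operatorname{new}(\varphi)\bigr)=\sum_\varphi\mu(\varphi)\,w(\operatorname{new}(\varphi)).
\]
For each $w$, the uniform distribution on the embeddings just found lies in $\mathcal Y$ and has $\pi(w,\mu)\le\beta(P)$. By the minimax theorem some $\mu\in\mathcal Y$ has $\pi(w,\mu)\le\beta(P)$ for all $w$; taking $w$ concentrated at $v$ gives the second bound.
\end{proof}

The minimax step exchanges the quantifiers over $w$ and $\mu$ for a fixed $x$, so the count must succeed for every $w$ from the same $x$. This is where $A^*\subseteq G^*_w$ for all $w$ is used.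

\subsection{Cutting the tree}

We need pieces of bounded size with few expensive edges in total. Vertices with many descendants form a subtree, which we cut at its branch points, at vertices carrying many small subtrees, and at regular intervals along its long paths. A cut on a path makes the trees hanging just above it expensive, so within each interval we cut where these trees are smallest.

\begin{lemma}\label{lem:cut}
For all $\zeta>0$ and $L\ge1$ there is $M_0=M_0(\zeta,L)$ such that for large $n$ the edge set of every tree $T$ with $n$ edges, rooted at any vertex $r$, can be partitioned into pieces $P_1,\dots,P_s$ with at most $M_0$ edges each and at most $\zeta n$ expensive edges in total, such that the root of each $P_i$ is $r$ or the marked vertex of an earlier piece, and $P_i$ shares no other vertex with $P_1\cup\dots\cup P_{i-1}$.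
\end{lemma}

\begin{proof}
Let $h=\lceil4/\zeta\rceil$, $\ell=Lh$, $M=15\ell^2$ and $M_0=4\ell M$. For a vertex $v$ let $|v|$ be the number of vertices of the subtree consisting of $v$ and its descendants. Call $v$ \emph{big} if $|v|\ge M$ and \emph{small} otherwise. The parent of a big vertex is big, so for $n\ge M$ the big vertices form a subtree containing $r$. For big $v$ let $\lambda(v)$ be the sum of $|u|$ over the small children $u$ of $v$; this is the number of edges hanging from $v$ through small children, so $\sum_v\lambda(v)\le n$.

\emph{The cut vertices.} Let $W_1$ consist of $r$, the big vertices whose number of big children is not $1$, and the big vertices with $\lambda(v)\ge M$. Big vertices without big children have disjoint subtrees of size at least $M$, so there are at most $(n+1)/M$ of them. They are the leaves of the tree of big vertices, so fewer vertices than that have two or more big children. At most $n/M$ vertices have $\lambda\ge M$. Hence $|W_1|\le1+3(n+1)/M\le5n/M$ for large $n$.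

The at most $n$ big vertices outside $W_1$ have exactly one big child and $\lambda<M$. They form vertical paths $u_1,\dots,u_p$, listed from the top, which we take maximal and call \emph{chains}; the parent of $u_1$ and the big child of $u_p$ lie in $W_1$. The big child of $u_p$ determines the chain, so there are at most $|W_1|$ chains. Cut each chain from the top into \emph{blocks} of $\ell$ consecutive vertices and a remainder of fewer than $\ell$ vertices. Cut each block into $h$ \emph{windows} of $L$ consecutive vertices, choose a window with the smallest sum of $\lambda$, and call its last vertex the \emph{seed} of the block. The \emph{tail} of a chain consists of its vertices after the last seed, or of all its vertices if it has no block; it has fewer than $2\ell$ vertices. Let $W$ be the union of $W_1$, the seeds and the tails. There are at most $n/\ell$ seeds, so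
\[
|W|\le\frac n\ell+(1+2\ell)\frac{5n}M\le\frac n\ell+3\ell\cdot\frac{5n}{15\ell^2}=\frac{2n}\ell .
\]

\emph{The pieces.} For each $y\in W$ and each small child $u$ of $y$, the edge $yu$ with the subtree of $u$ is a pendant piece with root $y$ and $|u|<M$ edges. For each $y\in W\setminus\{r\}$ let $v_0$ be its nearest proper ancestor in $W$. If $v_0$ is the parent of $y$, then $v_0y$ is a short connector with $y$ marked. Otherwise take the path $v_0,v_1,\dots,v_t=y$ together with all small subtrees hanging from $v_1,\dots,v_{t-1}$, and mark $y$. The vertices $v_1,\dots,v_{t-1}$ are big and outside $W$, so each has $\lambda<M$ and exactly one big child, which is the next vertex on the path.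

In this last case $y$ is a seed. Indeed, the parent of a vertex of $W_1\setminus\{r\}$ is in $W_1$ or is the last vertex of a chain, which is a seed or lies in the tail. The parent of a tail vertex lies in the tail, or is the last seed, or, for the top vertex of a chain without blocks, lies in $W_1$. In all these cases the parent is in $W$. The $L-1$ vertices preceding the seed $y$ in its window are not in $W$, since a block has only one seed and the tail begins after the last seed; so $t\ge L$ and we have a long connector. Moreover $t\le2\ell$: if the block of $y$ is the first of its chain, $v_0$ is the parent of $u_1$, and otherwise $v_0$ is the seed of the preceding block. So the connector has at most $2\ell+2\ell M\le M_0$ edges.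

\emph{The pieces partition the edges.} Consider an edge with lower endpoint $v$. Suppose that $v$ is big. Following the unique big children from $v$ through vertices outside $W$, we reach a first vertex $y\in W$, with $y=v$ if $v\in W$; the edge is a path edge of the connector marked at $y$ and of no other piece. Suppose that $v$ is small, and let $u$ be the highest small vertex among $v$ and its ancestors, with big parent $u'$. The edge lies in the pendant piece containing $u'u$ if $u'\in W$, in the long connector having $u'$ as an inner path vertex if $u'\notin W$, and in no other piece.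

\emph{The order.} List the pieces by nondecreasing depth of their roots. All roots lie in $W$, and a root $y\ne r$ is the marked vertex of a connector whose root is higher, hence of an earlier piece. Every vertex other than $r$ is a non-root vertex of exactly one piece, the one containing the edge to its parent. So a non-root vertex $v$ of $P_i$ could lie in an earlier $P_j$ only as its root; but the root of $P_j$ is no deeper than the root of $P_i$, which is higher than $v$.

\emph{Expensive edges.} There are at most $|W|\le2n/h$ short connectors. There are at most $n/\ell$ long connectors, with $L$ expensive path edges each, $n/h$ in total. In a long connector the vertices $v_{t-L+1},\dots,v_{t-1}$ lie in the chosen window of the block of $v_t$, whose sum of $\lambda$ is at most $1/h$ times that of the block; so the trees hanging from them contribute at most $\frac1h\sum_v\lambda(v)\le n/h$ edges in total. Altogether there are at most $4n/h\le\zeta n$ expensive edges.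
\end{proof}

For a star rooted at its center the construction gives $W=\{r\}$ and $n$ pendant edges, all cheap, as in Section~\ref{sec:stars}.

Let $T$ be a tree with $n$ edges. Apply Lemma~\ref{lem:cut} with $L$ from Lemma~\ref{lem:clean} and $\zeta=\varepsilon\eta/(4(k-1))$, and write $\beta_i=\beta(P_i)$. By \eqref{eq:theta} and $n\le N$,
\begin{equation}\label{eq:budget}
\sum_{i=1}^s\beta_i\le n\theta+\zeta n\,\frac{2(k-1)}{\eta N}\le1-\varepsilon+\frac\varepsilon2=1-\frac\varepsilon2 .
\end{equation}
Let $\mathcal P$ contain one piece of each isomorphism type with at most $M_0$ edges; then $|\mathcal P|=O(1)$, and we identify each $P_i$ with its type. Also $s\le n$. With $b=M_0\max\{2k,2(k-1)/\eta\}$, every $P\in\mathcal P$ has $1/N\le\beta(P)\le b/N$. For $u\ne v$ at most $m^2N^{m-2}$ embeddings in $\Phi_{x,P}$ have $u,v\in\operatorname{new}(\varphi)$, where $m=m(P)$, so Lemma~\ref{lem:spread} gives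
\begin{equation}\label{eq:codeg}
\mu_{x,P}\bigl(v\in\operatorname{new}(\varphi)\bigr)\le\frac bN,\qquad\mu_{x,P}\bigl(u,v\in\operatorname{new}(\varphi)\bigr)\le\frac{m^2C_0}{N^2}=O(N^{-2}).
\end{equation}
The second bound is the purpose of the pointwise bound on $\mu_{x,P}$, and hence of asking for $\gamma N^{k-1}$ sets in Definition~\ref{def:rich}.

\subsection{The random embedding}

We embed $P_1,P_2,\dots$ in turn, drawing $\varphi_i$ from $\mu_{x,P_i}$ conditioned on avoiding the vertices that are no longer available. Conditioning could concentrate the distribution on a few vertices. Suppose, however, that the available set behaved like a random subset of density $\sigma$. Then an embedding would be available with probability about $\sigma^m$, an embedding through a given available vertex $v$ with probability about $\sigma^{m-1}$, and so $v$ would be used with probability at most about $\beta_i/\sigma$. To keep the available set random-like we discard extra vertices, so that every available vertex is lost with the same probability, about $\beta_i/\sigma$. The density then drops by about $\beta_i$ in step $i$, and by \eqref{eq:budget} it stays positive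 to the end.

\medskip
\noindent\emph{The process.} Define deterministic numbers by $\sigma_1=1$ and
\[
p_i=\Bigl(1+\frac\varepsilon4\Bigr)\frac{\beta_i}{\sigma_i},\qquad\sigma_{i+1}=\sigma_i(1-p_i)=\sigma_i-\Bigl(1+\frac\varepsilon4\Bigr)\beta_i .
\]
By \eqref{eq:budget}, $\sigma_i\ge1-(1+\frac\varepsilon4)(1-\frac\varepsilon2)\ge\frac\varepsilon4$ for all $i\le s+1$, so $p_i=O(1/N)$. For $Q\subseteq V$, $x\in A^*$, $P\in\mathcal P$ and $v\in V$ let
\[
\psi_{x,P}(Q)=\mu_{x,P}\bigl(\operatorname{new}(\varphi)\subseteq Q\bigr),\qquad\psi_{x,P,v}(Q)=\mu_{x,P}\bigl(v\in\operatorname{new}(\varphi)\subseteq Q\cup\{v\}\bigr).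
\]
The second quantity does not depend on whether $v\in Q$. Place $r$ at some $x_0\in A^*$ and let $V_1=V\setminus\{x_0\}$; in general $V_i$ will be the set of vertices available before step $i$. Let $\omega=N^{-1/4}$, and let $\mathcal G_i$ be the event that for all $x\in A^*$, $P\in\mathcal P$, $v\in V$, with $m=m(P)$,
\[
\psi_{x,P}(V_i)\ge(1-\omega)\sigma_i^m,\qquad\psi_{x,P,v}(V_i)\le\sigma_i^{m-1}\Bigl(\beta(P)+\frac\omega N\Bigr).
\]
We track all $x$ and $P$ because the anchors at which later pieces start are not known in advance.

Step $i$ is performed if $\mathcal G_i$ holds; otherwise the process stops. The root of $P_i$ is $r$ or an earlier marked vertex, so it has been placed at some $x_i\in A^*$. Choose $\varphi_i$ from $\mu_{x_i,P_i}$ conditioned on $\operatorname{new}(\varphi)\subseteq V_i$. For $v\in V_i$, using $\mathcal G_i$ and $1/N\le\beta_i$, the probability that $v$ is used is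
\[
\alpha_i(v)=\frac{\psi_{x_i,P_i,v}(V_i)}{\psi_{x_i,P_i}(V_i)}\le\frac{\beta_i+\omega/N}{(1-\omega)\sigma_i}\le\frac{1+\omega}{1-\omega}\cdot\frac{\beta_i}{\sigma_i}\le p_i
\]
for large $N$. Then discard each $v\in V_i\setminus\operatorname{new}(\varphi_i)$ independently with probability $\frac{p_i-\alpha_i(v)}{1-\alpha_i(v)}$, which lies in $[0,p_i]$ since $\alpha_i(v)\le p_i<1$. A vertex \emph{dies} if it is used or discarded, and $V_{i+1}$ is the set of vertices of $V_i$ that do not die. Let $\mathcal H_i$ be the history before step $i$. Given $\mathcal H_i$, each $v\in V_i$ dies with probability exactly $\alpha_i(v)+(p_i-\alpha_i(v))=p_i$.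

If all $s$ steps are performed, the maps $\varphi_i$ together embed $T^{(k)}$ in $H$: each $P_i$ meets the earlier pieces only in its root, and $\operatorname{new}(\varphi_i)\subseteq V_i$ avoids $x_0$ and all vertices used before. It remains to show that all steps are performed with positive probability. Fix $x,P,v$, let $m=m(P)$, and normalize:
\[
Y_i=\frac{\psi_{x,P}(V_i)}{\sigma_i^m},\qquad Y'_i=\frac{\psi_{x,P,v}(V_i)}{\sigma_i^{m-1}} .
\]
By $\sigma_i\ge\varepsilon/4$ and \eqref{eq:codeg}, always $Y_i=O(1)$ and $Y'_i=O(1/N)$. We show that both sequences are almost martingales with small increments.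

\medskip
\noindent\emph{Drift.} Condition on a history $\mathcal H_i$ for which step $i$ is performed. Two distinct vertices $u,u'\in V_i$ both die if both are used, or one is used and the other discarded, or both are discarded. The first has probability at most $O(N^{-2})/\psi_{x_i,P_i}(V_i)=O(N^{-2})$ by \eqref{eq:codeg} and $\mathcal G_i$; each of the other three has probability at most $p_i^2$. So both die with probability $O(N^{-2})$. The Bonferroni inequalities state that $\sum_u\Pr(E_u)-\sum_{\{u,u'\}}\Pr(E_u\cap E_{u'})\le\Pr(\bigcup_uE_u)\le\sum_u\Pr(E_u)$. Hence any $j\le(k-1)M_0$ given vertices of $V_i$ all survive with probability $1-jp_i+O(N^{-2})=(1-p_i)^j+O(N^{-2})$. An embedding counted in $\psi_{x,P}(V_i)$ is counted in $\psi_{x,P}(V_{i+1})$ exactly when the $m$ vertices of $\operatorname{new}(\varphi)$ survive, and one counted in $\psi_{x,P,v}(V_i)$ is counted in $\psi_{x,P,v}(V_{i+1})$ exactly when the $m-1$ vertices of $\operatorname{new}(\varphi)\setminus\{v\}$, all in $V_i$, survive. Dividing by $\sigma_{i+1}^m=\sigma_i^m(1-p_i)^m$ and by $\sigma_{i+1}^{m-1}$ gives $\mathbb E[Y_{i+1}\mid\mathcal H_i]=Y_i(1+O(N^{-2}))$ and $\mathbb E[Y'_{i+1}\mid\mathcal H_i]=Y'_i(1+O(N^{-2}))$,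 that is,
\begin{equation}\label{eq:drift}
\mathbb E[Y_{i+1}-Y_i\mid\mathcal H_i]=O(N^{-2}),\qquad\mathbb E[Y'_{i+1}-Y'_i\mid\mathcal H_i]=O(N^{-3}).
\end{equation}

\noindent\emph{Increments.} Let $J_i$ be the event that at most $\log^2N$ vertices die in step $i$. At most $(k-1)M_0$ vertices are used. Given $\varphi_i$, at least $j$ vertices are discarded with probability at most $\binom Njp_i^j\le(eNp_i/j)^j$; for $j=\lceil\frac12\log^2N\rceil$ this is at most $e^{-j}\le N^{-10}$, because $Np_i=O(1)$. So $\Pr(J_i\text{ fails}\mid\mathcal H_i)\le N^{-10}$. We have
\[
Y_{i+1}-Y_i=\frac{\psi_{x,P}(V_{i+1})-\psi_{x,P}(V_i)}{\sigma_{i+1}^m}+Y_i\bigl((1-p_i)^{-m}-1\bigr),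
\]
and the same identity for $Y'$ with $\psi_{x,P,v}$ and $m-1$. The last term is $O(1/N)$ for $Y$ and $O(1/N^2)$ for $Y'$. By \eqref{eq:codeg}, each death lowers $\psi_{x,P}$ by at most $b/N$, each death of a vertex $u\ne v$ lowers $\psi_{x,P,v}$ by $O(N^{-2})$, and the death of $v$ does not change $\psi_{x,P,v}$. So on $J_i$,
\begin{equation}\label{eq:incr}
|Y_{i+1}-Y_i|=O\Bigl(\frac{\log^2N}N\Bigr),\qquad|Y'_{i+1}-Y'_i|=O\Bigl(\frac{\log^2N}{N^2}\Bigr).
\end{equation}

\noindent\emph{Concentration.} For $1\le i\le s$ let $D_i=(Y_{i+1}-Y_i)1_{J_i}$ and $D'_i=(Y'_{i+1}-Y'_i)1_{J_i}$ if step $i$ is performed, which is decided by $\mathcal H_i$, and $D_i=D'_i=0$ otherwise. Since $Y$ and $Y'$ are bounded, the factor $1_{J_i}$ changes conditional means by $O(N^{-10})$. So by \eqref{eq:drift} and $s\le N$,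
\[
\sum_{i\le s}\bigl|\mathbb E[D_i\mid\mathcal H_i]\bigr|=O(N^{-1}),\qquad\sum_{i\le s}\bigl|\mathbb E[D'_i\mid\mathcal H_i]\bigr|=O(N^{-2}).
\]
The Azuma--Hoeffding inequality states that if $X_1,\dots,X_j$ are martingale differences with $|X_i|\le d$, then $\Pr(|X_1+\dots+X_j|\ge\lambda)\le2\exp(-\lambda^2/(2jd^2))$. Apply it to $X_i=D_i-\mathbb E[D_i\mid\mathcal H_i]$ with $d=O(\log^2N/N)$ and $\lambda=N^{-1/3}$, and to $X'_i=D'_i-\mathbb E[D'_i\mid\mathcal H_i]$ with $d=O(\log^2N/N^2)$ and $\lambda=N^{-4/3}$, using \eqref{eq:incr}. In both cases, for $j\le N$, we have $\lambda^2/(jd^2)=\Omega(N^{1/3}/\log^4N)$. There are $O(N^3)$ choices of $(x,P,v,j)$ and at most $N$ events $J_i$. By a union bound, with probability $1-o(1)$ all partial sums $\sum_{i\le j}X_i$ and $\sum_{i\le j}X'_i$ are at most $N^{-1/3}$ and $N^{-4/3}$ in absolute value, for all $x,P,v,j$, and $J_i$ holds for every step that is performed.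

Suppose that this event holds and that $i_0\le s$ is the first index for which $\mathcal G_{i_0}$ fails. All earlier steps were performed, so $Y_{i_0}=Y_1+\sum_{i<i_0}D_i$ and $Y'_{i_0}=Y'_1+\sum_{i<i_0}D'_i$. Since $V_1$ misses only $x_0$, we have $Y_1\ge1-b/N$, and $Y'_1\le\beta(P)$ by Lemma~\ref{lem:spread}. Therefore, for all $x,P,v$,
\[
Y_{i_0}\ge1-N^{-1/3}-O(N^{-1})\ge1-\omega,\qquad Y'_{i_0}\le\beta(P)+N^{-4/3}+O(N^{-2})\le\beta(P)+\frac\omega N,
\]
because $\omega=N^{-1/4}$. This says that $\mathcal G_{i_0}$ holds, a contradiction. So with positive probability all steps are performed, and $H$ contains $T^{(k)}$. None of the constants depends on $T$ or $H$, so the lower bound needed on $n$ depends only on $k,\delta,\gamma$. This completes the proof of Proposition~\ref{prop:A}.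

\begin{thebibliography}{9}

\bibitem{report}
\emph{Cross-Community Collaborations In Combinatorics},
\texttt{https://255820.x1xx6jdw.asia/\allowbreak workshops//\allowbreak 2024/\allowbreak 24w5204/\allowbreak report24w5204.pdf}

\bibitem{GSS}
Gy\'arf\'as, S\'ark\"ozy and Szemer\'edi, 2008.

\bibitem{OS}
Omidi and Shahsiah, 2017.

\bibitem{Zhao}
Zhao, 2008.

\end{thebibliography}
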